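# Earliness and tardiness with two weights per job about a large common due date: strong NP-hardness

## 1. The hardness theorem and its two companions

**Theorem 1.** Consider instances consisting of positive integers $p_j,w_j^E,w_j^T$ for $j\in N=\{1,\dots,n\}$, an integer due date $d\ge p(N)=\sum_{j}p_j$, and an integer $Y$. A schedule processes all jobs without preemption on one machine, one job at a time, with arbitrary real start times $\ge 0$, idle time being permitted. If job $j$ completes at $C_j$, put $E_j=\max\{0,d-C_j\}$ and $T_j=\max\{0,C_j-d\}$. Deciding whether there is a schedule with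
$$\sum_{j\in N}\left(w_j^EE_j+w_j^TT_j\right)\le Y$$
is strongly NP-complete. So the problem of minimizing $\sum_j(w_j^EE_j+w_j^TT_j)$ about a large common due date is NP-hard in the strong sense.

Throughout, write $P=p(N)$, $r_j=w_j^T/p_j$ and $s_j=w_j^E/p_j$. We shall also prove a strengthening of Theorem 1 and a complement that limits how far one can strengthen it.

**Theorem 2.** For every fixed $\varepsilon\in(0,1]$ the problem remains strongly NP-hard on instances with
$$p_{\max}\le(1+\varepsilon)p_{\min},\qquad w_j^T<w_j^E\ \text{ for all } j,$$
in which the largest of all $2n$ weights is at most $(1+\varepsilon)$ times the smallest. Unless P = NP there is no FPTAS, even on these instances.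

**Theorem 3.** (a) If all $p_j$ are equal, the problem is solvable in $O(n^3)$ time.

(b) If the jobs can be numbered so that $r_1\ge\dots\ge r_n$ and $s_1\ge\dots\ge s_n$ (in particular if $w_j^E=c\,w_j^T$ for all $j$), it is solvable in $O(n\log n+nP)$ time. If they can be numbered so that $r_1\ge\dots\ge r_n$ and $s_1\le\dots\le s_n$, it is solvable in $O(n\log n+nP^2)$ time.

(c) If the $s_j$, or the $r_j$, take at most $g$ distinct values with $g$ fixed, it is solvable in pseudopolynomial time.

Read together, these say that in Theorem 2 the words "within a factor $1+\varepsilon$" for processing times cannot be replaced by "equal" unless P = NP, by Theorem 3(a). Likewise $w_j^T<w_j^E\le(1+\varepsilon)w_j^T$ cannot be replaced by $w_j^E=w_j^T$ unless P = NP, by Theorem 3(b) with $c=1$.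

The question comes from the paper "A Fast FPTAS for Single Machine Scheduling Problem of Minimizing Total Weighted Earliness and Tardiness about a Large Common Due Date". There it is recorded that the symmetric problem, with one weight $w_j$ per job and objective $\sum w_j(E_j+T_j)$, is solvable in $O(n\log n)$ time if all weights are equal, and otherwise is NP-hard in the ordinary sense with a pseudopolynomial dynamic programming algorithm. For two weights per job the paper states as open whether the problem is NP-hard in the strong sense or solvable in pseudopolynomial time. Theorem 1 gives the first alternative. Hence, unless P = NP, there is no pseudopolynomial-time algorithm.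

## 2. Large numbers, small numbers, and exact covers

A job with $C_j\le d$ is called early and one with $C_j>d$ late. The condition $d\ge P$ says that there is room for all jobs before the due date, so a set of jobs can always be placed to the left of $d$.

**Definition (pseudopolynomial).** An algorithm for our problem is pseudopolynomial if its running time is bounded by a polynomial in $n$ and the largest number $\max_j\{p_j,w_j^E,w_j^T\}$. Numbers are encoded in binary, so this is weaker than polynomial time. For example, the textbook dynamic program that decides in $O(nB)$ time whether a subset of $n$ given integers sums to $B$ is pseudopolynomial.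

**Definition (strongly NP-hard).** A decision problem is NP-hard in the strong sense if it stays NP-hard when restricted to instances in which all numbers are bounded by some fixed polynomial in $n$. On such instances a pseudopolynomial algorithm runs in polynomial time, so its existence would give P = NP. An optimization problem inherits the property from its threshold version, since the optimal value answers the threshold question. Thus a reduction that proves Theorem 1 must use only polynomially bounded numbers. Encoding information in exponentially large digits is forbidden.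

**Definition (FPTAS).** An FPTAS takes an instance and an accuracy $\varepsilon'>0$ and returns a schedule of cost at most $(1+\varepsilon')$ times the optimum, in time polynomial in the instance length and $1/\varepsilon'$.

**Definition (exact cover by $k$-sets, X$k$C, with $k\ge3$ fixed).** Given $X=\{1,\dots,kq\}$ with $q\ge1$ and $k$-subsets $C_1,\dots,C_m$ of $X$, is there $I\subseteq\{1,\dots,m\}$ such that each element of $X$ lies in exactly one $C_i$ with $i\in I$? Counting elements, such an $I$ has $|I|=q$.

For instance, with $k=3$, $q=2$, $C_1=\{1,2,3\}$, $C_2=\{4,5,6\}$, $C_3=\{1,2,4\}$, the set $I=\{1,2\}$ is an exact cover. We return to this example in Section 5.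

For $k=3$ this is X3C, which is NP-complete (Garey & Johnson 1979, problem SP2). For $k>3$ it is NP-complete too. It is clearly in NP. Given an X3C instance with $|X|=3q$, add new elements $d_{l,g}$ for $1\le l\le k-3$, $1\le g\le q$, and take all sets $C_i\cup\{d_{1,g},\dots,d_{k-3,g}\}$ over all pairs $(i,g)$. The new universe has $kq$ elements. In an exact cover of it, for each $g$ the element $d_{1,g}$ is covered once, so each $g$ is used exactly once, and the $q$ chosen sets restrict to an exact cover of $X$. Conversely, an exact cover of $X$ has $q$ triples, and giving them distinct values $g$ yields an exact cover of the new universe.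

Let $n_e=|\{i:e\in C_i\}|$. If some $n_e=0$, the answer is trivially no, so we assume $n_e\ge1$ for all $e$. Since $\sum_en_e=km$, this gives $kq\le km$, that is, $q\le m$.

## 3. The cost of a set of late jobs

The first task is to remove time from the problem: an optimal schedule is determined by which jobs are late.

**Lemma 1.** For $A\subseteq N$ (late jobs) and $B=N\setminus A$ (early jobs) put
$$L_A(t)=\sum_{j\in A,\,r_j>t}p_j,\qquad M_A(t)=\sum_{j\in B,\,s_j>t}p_j$$
and
$$f(A)=\tfrac12\int_0^\infty L_A(t)^2\,dt+\tfrac12\int_0^\infty M_A(t)^2\,dt+\tfrac12\sum_{j\in A}p_j^2r_j-\tfrac12\sum_{j\in B}p_j^2s_j. \tag{1}$$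
Then for every $A$ some schedule has cost exactly $f(A)$, and every schedule has cost at least $\min_Af(A)$. So the optimal cost is $\min_{A\subseteq N}f(A)$.

**Step 1: close the gaps.** The aim is to reduce to schedules without idle time inside. Take any schedule. At most one job $h$ satisfies $a_h<d<C_h$, where $a_h$ is its start time, because two such jobs would overlap at $d$. Every other job completes at or before $d$ or starts at or after $d$. If $h$ exists, the former jobs complete by $a_h$ and the latter start at or after $C_h$. Move the jobs that complete by $d$ to the right, keeping their order, until they are contiguous and end at $a_h$ (at $d$ if there is no $h$). Move the jobs that start at or after $d$ to the left, keeping their order, until they are contiguous and begin at $C_h$ (at $d$ if there is no $h$). No earliness and no tardiness increases.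

**Step 2: remove the straddling job.** If $h$ exists, all jobs now form one block. Translate it by $\tau\in[d-C_h,\,d-a_h]$. At the leftmost position $h$ ends at $d$, and the block starts at $d-p_h-p(\text{jobs before }h)\ge d-P\ge0$, so all these positions are feasible. Throughout this range the jobs before $h$ complete at or before $a_h+\tau\le d$, job $h$ completes at $C_h+\tau\ge d$, and the later jobs complete after that. No job changes sides, so the cost is a linear function of $\tau$ on the closed interval, and it is minimal at an endpoint. At an endpoint $h$ either ends or starts at $d$.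

So every schedule costs at least as much as one in which a set $B$ occupies $[d-p(B),d]$ and $A=N\setminus B$ occupies $[d,d+p(A)]$, both without idle time. Conversely, for every $A$ and all orders such a schedule is feasible because $d\ge P$.

**Step 3: the best order on each side.** Fix $A$. The tardiness of a late job is its own length plus the lengths of the late jobs before it. So
$$\sum_{j\in A}w_j^TT_j=\sum_{j\in A}w_j^Tp_j+\sum_{i\text{ before }j}p_iw_j^T=\sum_{j\in A}p_j^2r_j+\sum_{i\text{ before }j}p_ip_jr_j .$$
Each pair contributes $p_ip_j$ times the ratio of the second job, which is at least $p_ip_j\min(r_i,r_j)$. In the order of nonincreasing $r_j$ all these bounds are attained at once (this is Smith's rule). Similarly, the earliness of an early job is the total length of the early jobs between it and $d$, without its own length. Each pair contributes $p_ip_j$ times the $s$-ratio of the job farther from $d$. The minimum is attained by ordering from $d$ outward by nonincreasing $s_j$. The minimal costs are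
$$\sum_{j\in A}p_j^2r_j+\sum_{\{i,j\}\subseteq A}p_ip_j\min(r_i,r_j),\qquad \sum_{\{i,j\}\subseteq B}p_ip_j\min(s_i,s_j).$$

**Step 4: turn minima into squares.** This step yields (1). Since $\min(r_i,r_j)=\int_0^\infty\mathbf 1[t<r_i]\,\mathbf 1[t<r_j]\,dt$, summing over all ordered pairs, including $i=j$, gives
$$\sum_{i,j\in A}p_ip_j\min(r_i,r_j)=\int_0^\infty L_A(t)^2\,dt .$$
The left side is twice the sum over unordered pairs plus $\sum_{j\in A}p_j^2r_j$. Hence the late cost is $\frac12\int L_A^2+\frac12\sum_{A}p_j^2r_j$. In the same way the early cost is $\frac12\int M_A^2-\frac12\sum_Bp_j^2s_j$. $\square$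

The signs of the two diagonal terms differ because tardiness includes the job's own length and earliness does not. This asymmetry will matter in Section 6. Note also that $f(A)$ is always an integer, being the cost of a schedule whose completion times are integers.

Let us try small cases. For $n=1$ the optimum is $0$: end the job at $d$. For $n=2$, two early jobs cost $p_1p_2\min(s_1,s_2)=\min\{w_1^Ep_2,\,w_2^Ep_1\}$, one late job $j$ costs $w_j^Tp_j$, and two late jobs cost more than one. So the optimum is
$$\min\{\,w_1^Ep_2,\;w_2^Ep_1,\;w_1^Tp_1,\;w_2^Tp_2\,\}.$$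
Take $p=(2,1)$, $w^T=(2,3)$, $w^E=(4,1)$, so $r=(1,3)$ and $s=(2,1)$. With both jobs late the order is $2,1$, with $T_2=1$, $T_1=3$ and cost $3+6=9$. Formula (1) has $L_A=3$ on $[0,1)$ and $L_A=1$ on $[1,3)$, so it gives $\frac12(9+2)+\frac12(4\cdot1+1\cdot3)=5.5+3.5=9$. With both early, job $1$ ends at $d$, $E_2=2$, and the cost is $2$. Formula (1) has $M_A=3$ on $[0,1)$ and $M_A=2$ on $[1,2)$, so it gives $\frac12(9+4)-\frac12(8+1)=2$. The optimum is $\min\{4,2,4,3\}=2$.

Lemma 1 puts the decision problem in NP: a certificate is a set $A$, and its cost $f(A)$ is computed by sorting.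

## 4. Dynamic programming along one order, and where it stops

In view of the symmetric case, a sensible person first tries a dynamic program that decides job by job between early and late. By Lemma 1 and its proof we must minimize over $A$ the late cost (order of nonincreasing $r_j$ starting at $d$) plus the early cost (order of nonincreasing $s_j$ from $d$ outward), with ties broken arbitrarily. Put $P_j=p_1+\dots+p_j$. This approach proves Theorem 3.

**Proof of Theorem 3(b), same order.** A suitable numbering, if one exists, is found by sorting by $r_j$ and breaking ties by $s_j$. Among jobs $1,\dots,j$, job $j$ is then farthest from $d$ on whichever side it is put. Let $g_j(\ell)$ be the minimum cost of jobs $1,\dots,j$ with total late length $\ell$. If $j$ is late, its tardiness is $\ell$. If it is early, its earliness is the early length of $1,\dots,j-1$, which is $P_{j-1}-\ell$. Hence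
$$g_j(\ell)=\min\{\,g_{j-1}(\ell-p_j)+w_j^T\ell,\;\;g_{j-1}(\ell)+w_j^E(P_{j-1}-\ell)\,\},$$
with $g_0(0)=0$ and value $\infty$ for states that cannot occur. The optimum is $\min_\ell g_n(\ell)$, in time $O(n\log n+nP)$. If $w_j^E=c\,w_j^T$ then $s_j=c\,r_j$, and the hypothesis holds.

**Proof of Theorem 3(b), opposite order.** A numbering is again found by sorting, now with ties in $r_j$ broken by nondecreasing $s_j$. Since $s$ is nondecreasing, exactly the early jobs of larger index lie between an early job $j$ and $d$. Their length is not known when $j$ is treated, so guess the total early length $\mu\in\{0,\dots,P\}$. For each guess, run the program whose state is the early length $e$ among $1,\dots,j$. Making $j$ late leaves $e$ unchanged and costs $w_j^T(P_j-e)$. Making $j$ early raises the early length from $e$ to $e+p_j$ and costs $w_j^E(\mu-e-p_j)$. States with $e>\mu$ are discarded, and only the final state $e=\mu$ is accepted. The best value over all $\mu$ is the optimum, in time $O(n\log n+nP^2)$. $\square$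

For two unrelated orders this stops working. If we treat jobs by nonincreasing $r_j$, the late cost is under control, but an early job's position relative to the earlier decided early jobs depends on their $s$-ratios and not only on their total length. Here is the smallest conflict. Jobs $1,2,3$ all have $p_j=1$, treated in this order, with $s=(1,3,2)$. After two jobs, the early sets $\{1\}$ and $\{2\}$ have the same early length $1$ and the same late length $1$. Making job $3$ early now adds $\min(1,2)=1$ in the first case and $\min(3,2)=2$ in the second. The state is too coarse. The obvious repair is to store the early length for each value of $s$ separately.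

**Proof of Theorem 3(c).** Let the $s_j$ take the values $\sigma_1<\dots<\sigma_g$, and put $\sigma_0=0$. Treat jobs in nonincreasing order of $r_j$. The state is $(e_1,\dots,e_g)$, where $e_l$ is the early length so far in the class $s_j=\sigma_l$. The late length after $j$ jobs is $P_j-\sum_le_l$. Making $j$ late costs $w_j^T$ times the new late length. Making $j$ early costs $-\frac12p_j^2s_j$ for now. At the end add
$$\tfrac12\sum_{l=1}^g(\sigma_l-\sigma_{l-1})\Big(\sum_{l'\ge l}e_{l'}\Big)^2=\tfrac12\int_0^\infty M_A(t)^2\,dt ,$$
which holds since for $t\in[\sigma_{l-1},\sigma_l)$ the jobs with $s_j>t$ are those in classes $l'\ge l$. By Lemma 1 the minimum is the optimum. There are at most $(P+1)^g$ states per stage, so $O(n\log n+(n+g^2)(P+1)^g)$ operations suffice. This is pseudopolynomial for fixed $g$, as $P\le n\max_jp_j$.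

If instead the $r_j$ take $g$ values, treat jobs in nonincreasing order of $s_j$, keep the late lengths per class, charge $\frac12p_j^2r_j$ to a late job and $w_j^E$ times the current early length (before adding $j$) to an early job, and finally add $\frac12\int L_A^2$. $\square$

The exponent $g$ is the price of the repair: the bound is no longer pseudopolynomial when the number of distinct ratios on both sides grows with $n$. The hardness proof will use instances with $m$ values of $r$ and $kq+1$ values of $s$.

There is one more way out of the conflict, namely to make the lengths irrelevant.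

**Proof of Theorem 3(a).** Let $p_j=p$ for all $j$. Assign jobs to positions: late position $l\in\{1,\dots,n\}$ costs $w_j^T\,lp$ and early position $l\in\{1,\dots,n\}$ costs $w_j^E(l-1)p$. Every assignment gives a feasible schedule of that cost: in late position $l$ we have $C_j=d+lp$, and in early position $l$ we have $C_j=d-(l-1)p$ with start $d-lp\ge d-P\ge0$. Every schedule of the type in Lemma 1 is such an assignment. The assignment problem with $n$ jobs and $2n$ positions is solvable in $O(n^3)$ time. $\square$

## 5. Exact covers as row sums and column sums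

Two unrelated orders invite a matrix. We let the $r$-order index rows, one per set $C_i$, and the $s$-order index columns, one per element $e$. The function $L_A$ sees only the late lengths of rows, and $M_A$ sees only the early lengths of columns. This section sets up the combinatorics and contains no scheduling.

Fix $k\ge3$ and put $h=k(k-1)$. For each set $C_i$ introduce the following $2k-1$ jobs, so that $n=(2k-1)m$ in total:

- $k$ *small* jobs $(i,e)$, $e\in C_i$, with type size $\pi_j=k-1$, row $i(j)=i$, column $\kappa(j)=e$;
- $k-1$ *big* jobs with type size $\pi_j=k$, row $i(j)=i$, column $\kappa(j)=kq+1$.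

The $k$ small jobs of a row have total type size $k(k-1)=h$, and so do its $k-1$ big jobs. The intended meaning is that if $C_i$ is chosen, its small jobs are late and its big jobs early, and if not, the other way round.

**Lemma 2.** For a set $A$ of late jobs consider the conditions

- (row $i$) the late jobs of row $i$ have total type size $h$;
- (column $e\le kq$) the early jobs of column $e$ have total type size $(k-1)(n_e-1)$;
- (column $kq+1$) the early jobs of column $kq+1$ have total type size $hq$.

If $I$ is an exact cover, then the set $A$ of all small jobs of the sets $C_i$, $i\in I$, and all big jobs of the sets $C_i$, $i\notin I$, satisfies all these conditions. Conversely, if some $A$ satisfies them all, there is an exact cover.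

*Proof.* Let $I$ be an exact cover. In each row either all $k$ small jobs or all $k-1$ big jobs are late, with total $h$. In column $e\le kq$ exactly one small job is late, since $e$ lies in exactly one chosen set, so $n_e-1$ jobs of type size $k-1$ are early. In column $kq+1$ the early jobs are the $k-1$ big jobs of each of the $q$ chosen sets, with total $q(k-1)k=hq$.

Conversely, let $A$ satisfy the conditions. If $\alpha$ small and $\beta$ big jobs of row $i$ are late, then $(k-1)\alpha+k\beta=k(k-1)$ with $0\le\alpha\le k$. Hence $k$ divides $(k-1)\alpha$, so $k\mid\alpha$, and $\alpha\in\{0,k\}$: all small jobs of the row are late or none is. Column $e\le kq$ contains only small jobs, $n_e$ of them, and exactly $n_e-1$ are early, so exactly one is late. Let $I$ be the set of rows all of whose small jobs are late. Then $e\in C_i$ with $i\in I$ holds if and only if $(i,e)$ is a late job, and for each $e$ this happens for exactly one $i$. $\square$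

We shall impose the conditions through sums over "row $\ge i$" and "column $\ge e$". For a scale $K>0$ the required values are
$$U_i^*=K\,h(m-i+1)\quad(1\le i\le m),\qquad V_e^*=K\Big[(k-1)\sum_{e'=e}^{kq}(n_{e'}-1)+hq\Big]\quad(1\le e\le kq+1).$$
With
$$\hat U_i=\sum_{j:\,i(j)\ge i,\;j\in A}K\pi_j,\qquad \hat V_e=\sum_{j:\,\kappa(j)\ge e,\;j\notin A}K\pi_j,$$
taking consecutive differences shows that $A$ satisfies all conditions of Lemma 2 if and only if $\hat U_i=U_i^*$ for all $i$ and $\hat V_e=V_e^*$ for all $e$. Moreover all these numbers are integer multiples of $K$, so a violated equality is off by at least $K$. The values $V_e^*/K$ are nonincreasing in $e$, from $V_1^*/K=(k-1)(km-kq)+hq=hm$ down to $V_{kq+1}^*/K=hq$.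

In the example of Section 2 ($k=3$, $q=2$, $m=3$, $h=6$) there are $9$ small and $6$ big jobs, $(n_e)=(2,2,1,2,1,1)$, $U^*/K=(18,12,6)$ and $V^*/K=(18,16,14,14,12,12,12)$. For $I=\{1,2\}$ the early jobs are the three small jobs of row $3$, in columns $1,2,4$, and the four big jobs of rows $1$ and $2$. Their suffix sums are exactly these $V_e^*/K$.

## 6. Completing the square, and why the sizes must be tuned

Now we attach ratios. For positive integers $R,S,D$ with $D>kq$, still to be chosen, let
$$r_j=R+i(j),\qquad s_j=\begin{cases}S+\kappa(j)&j\text{ small}\\ S+D&j\text{ big}\end{cases}$$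
and, for positive integers $p_j$ still to be chosen, $w_j^T=p_jr_j$, $w_j^E=p_js_j$, $d=p(N)$. For $A\subseteq N$ let $x_j=1$ if $j\in A$ and $x_j=0$ otherwise, and put
$$U_i=\sum_{j:\,i(j)\ge i}p_jx_j,\qquad V_e=\sum_{j:\,\kappa(j)\ge e}p_j(1-x_j).$$

**Step 1: the cost in terms of suffix sums.** This makes the matrix structure visible in $f$. Let $\delta_1=R+1$, $\delta_i=1$ for $2\le i\le m$, and $\eta_1=S+1$, $\eta_e=1$ for $2\le e\le kq$, $\eta_{kq+1}=D-kq\ge1$. For $t<R+1$ every late job counts in $L_A(t)$, and for $t\in[R+i-1,R+i)$ with $i\ge2$ exactly those in rows $\ge i$ do. So $L_A$ equals $U_i$ on consecutive intervals of lengths $\delta_i$ and is $0$ afterwards. Likewise $M_A$ equals $V_e$ on consecutive intervals of lengths $\eta_e$, the last one being $[S+kq,S+D)$. By Lemma 1,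
$$f(A)=\tfrac12\sum_i\delta_iU_i^2+\tfrac12\sum_e\eta_eV_e^2+\tfrac12\sum_jp_j^2(r_j+s_j)x_j-\tfrac12\sum_jp_j^2s_j. \tag{2}$$

**Step 2: complete the square around the targets.** We want $f$ to punish every deviation $a_i=U_i-U_i^*$, $b_e=V_e-V_e^*$. Put
$$\Phi_i=\sum_{i'\le i}\delta_{i'}U_{i'}^*,\qquad\Gamma_e=\sum_{e'\le e}\eta_{e'}V_{e'}^* .$$
Substitute $U_i^2=a_i^2+2U_i^*U_i-U_i^{*2}$ and $V_e^2=b_e^2+2V_e^*V_e-V_e^{*2}$ in (2). Exchanging sums, $\sum_i\delta_iU_i^*U_i=\sum_jx_jp_j\Phi_{i(j)}$ and $\sum_e\eta_eV_e^*V_e=\sum_j(1-x_j)p_j\Gamma_{\kappa(j)}$. Hence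
$$f(A)=C_0+\tfrac12\sum_i\delta_ia_i^2+\tfrac12\sum_e\eta_eb_e^2+\sum_jx_jp_j\beta_j,\qquad\beta_j=\Phi_{i(j)}-\Gamma_{\kappa(j)}+\tfrac12p_j(r_j+s_j), \tag{3}$$
where
$$C_0=-\tfrac12\sum_i\delta_iU_i^{*2}-\tfrac12\sum_e\eta_eV_e^{*2}+\sum_jp_j\Gamma_{\kappa(j)}-\tfrac12\sum_jp_j^2s_j$$
does not depend on $A$. If the linear part were absent, the problem would be solved: $f(A)=C_0$ exactly when all targets are hit.

**Step 3: the naive sizes.** Let us see what happens if we simply set $p_j=K\pi_j$. Then $U_i=\hat U_i$, $V_e=\hat V_e$, an exact cover hits every target exactly, and any other $A$ is sure to pay at least $\frac12K^2$ in squares. But the linear part lives on the same scale $K^2$. Take $k=3$, $q=1$, $m=2$ and $C_1=C_2=\{1,2,3\}$ (nothing in the construction needs the sets to be different). Both $I=\{1\}$ and $I=\{2\}$ are exact covers, and by (2) their costs can differ only in $\frac12\sum_jp_j^2(r_j+s_j)x_j$. For $I=\{1\}$, with small jobs of row $1$ and big jobs of row $2$ late, this is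
$$\tfrac12K^2\big[4\,(3(R+S)+9)+9\,(2(R+S)+4+2D)\big]=\tfrac12K^2\big[30(R+S)+18D+72\big].$$
For $I=\{2\}$ it is
$$\tfrac12K^2\big[4\,(3(R+S)+12)+9\,(2(R+S)+2+2D)\big]=\tfrac12K^2\big[30(R+S)+18D+66\big].$$
Two exact covers differ in cost by $3K^2$, six times the guaranteed penalty for missing a target, whatever $R,S,D$ are. Increasing $K$ does not help, since both quantities scale with $K^2$. So the penalty argument does not separate covers from non-covers, and this is the point where the naive sizes fail.

**Step 4: solve for the sizes.** The way past this is to notice that the targets, and so $\Phi$ and $\Gamma$, were fixed without reference to $p_j$. We may therefore choose $p_j$ afterwards so that $\beta_j$ vanishes. That asks for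
$$p_j=y_j:=\frac{2(\Gamma_{\kappa(j)}-\Phi_{i(j)})}{r_j+s_j}.$$
The $y_j$ need not be integers, so we round them. The $p_j$ are no longer exactly $K\pi_j$, so an exact cover hits the targets only approximately, and we need $y_j\approx K\pi_j$ very closely. This is a consistency condition on $R,S,D$. To leading order, when $R,S,D$ are large, $\Phi_i\approx KhmR$ for all rows and $\Gamma_e\approx KhmS$ for $e\le kq$, so for small jobs we need
$$2hm(S-R)=(k-1)(R+S),\quad\text{i.e.}\quad 2km(S-R)=R+S .$$
For the last column $\Gamma_{kq+1}\approx K(hmS+hqD)$ and $r_j+s_j\approx R+S+D$, so for big jobs we need $(k-1)(R+S)+2hqD=k(R+S+D)$, i.e. $2hqD=(R+S)+kD$. The first condition fixes $R:S=(2km-1):(2km+1)$. The second fixes $D$ as a multiple of $R+S$, so the jump from column $kq$ to column $kq+1$ has to be long.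

**Step 5: balance the errors.** Two scales remain: the common size $Z$ of $R,S,D$ and the size $K$ of the jobs. Heuristically, $R+S+D$ is of order at most $n^2Z$. Rounding gives $|\beta_j|$ at most about $n^2Z$, so the linear part is at most about $n\cdot nK\cdot n^2Z$, and this is small against $K^2$ if $K\gg n^4Z$. The relative displacement of $y_j$ from $K\pi_j$ will be about $n^2/Z$, so at a cover the deviations $a_i,b_e$ are at most about $n\cdot n^2K/Z$, and the squares add up to about $n^2Z\cdot n^6K^2/Z^2=n^8K^2/Z$, which is small against $K^2$ if $Z\gg n^8$. Both demands can be met with polynomially bounded numbers, which is what strong NP-hardness needs.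

## 7. The instance and the size of its jobs

Put
$$Z=32n^8,\quad K=16n^4Z=512n^{12},\quad c=(2(k-1)q-1)Z,\quad R=(2km-1)c,\quad S=(2km+1)c,\quad D=4mZ .$$
Then
$$2km(S-R)=4kmc=R+S,\qquad k(2(k-1)q-1)D=4kmc=R+S,\ \text{ i.e. }\ 2hqD=(R+S)+kD. \tag{4}$$
Also $D=4mZ>n\ge km\ge kq$, so $\eta_{kq+1}\ge1$. The targets, $\Phi_i$, $\Gamma_e$ and $y_j$ are as in Sections 5 and 6, and we define
$$p_j=\big\lfloor y_j+\tfrac12\big\rfloor,\qquad w_j^T=p_jr_j,\qquad w_j^E=p_js_j,\qquad d=p(N).$$
There is no circularity: $K,R,S,D$ come first, then the targets, then $\Phi,\Gamma,y_j$, then $p_j$.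

**Lemma 3.** With $\theta:=n^2K/Z=K/(32n^6)$ we have $|p_j-K\pi_j|\le\theta$ for all $j$. In particular $0<p_j\le(k+1)K\le nK$. With $H:=(R+m)+(S+D)$ we have $r_j+s_j\le H$ for all $j$, $\sum_i\delta_i+\sum_e\eta_e=H$ and $H\le2n^2Z$.

**Step 1: compute $y_j$ exactly.** The aim is to see that the leading part is $K\pi_j$ and to collect the rest. Let $\varphi_i=\sum_{i'\le i}U_{i'}^*/K$ and, for $e\le kq$, $\gamma_e=\sum_{e'\le e}V_{e'}^*/K$. As $0\le U_i^*/K\le hm$ and $hq\le V_e^*/K\le hm$,
$$0\le\varphi_i\le hm^2,\qquad0\le\gamma_e\le khqm,\qquad\gamma_{kq}\ge khq^2 .$$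
Since $\delta_1$ exceeds the other row steps by $R$ and $U_1^*=Khm$, and similarly for the columns,
$$\Phi_i=K(hmR+\varphi_i),\quad\Gamma_e=K(hmS+\gamma_e)\ (e\le kq),\quad\Gamma_{kq+1}=K\big(hmS+\gamma_{kq}+(D-kq)hq\big).$$
By (4), $2hm(S-R)=(k-1)(R+S)$. For a small job $(i,e)$ we have $r_j+s_j=R+S+i+e$, so
$$\tfrac2K(\Gamma_e-\Phi_i)=(k-1)(R+S)+2(\gamma_e-\varphi_i)=(k-1)(r_j+s_j)+\rho_j,\qquad\rho_j=2(\gamma_e-\varphi_i)-(k-1)(i+e).$$
For a big job $r_j+s_j=R+S+i+D$, and by (4) $(k-1)(R+S)+2hqD=k(R+S+D)$, so
$$\tfrac2K(\Gamma_{kq+1}-\Phi_i)=k(R+S+D)+2(\gamma_{kq}-khq^2-\varphi_i)=k(r_j+s_j)+\rho_j,\qquad\rho_j=2(\gamma_{kq}-khq^2-\varphi_i)-ki .$$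
In both cases
$$y_j=K\Big(\pi_j+\frac{\rho_j}{r_j+s_j}\Big).$$

**Step 2: bound the remainder.** In both cases the positive part of $\rho_j$ is at most $2khqm\le2khm^2\le2k^3m^2$. The negative part is at most $2hm^2+(k-1)(m+kq)$ for a small job and at most $2hm^2+km$ for a big job, because $\gamma_{kq}-khq^2\ge0$. Using $kq\le km$, $m\le m^2$ and $k\le k^2-1$, both are at most
$$2hm^2+(k-1)(m^2+km^2)=(k-1)(3k+1)m^2\le3k^2m^2\le2k^3m^2 .$$
So $|\rho_j|\le2k^3m^2$. Since $r_j+s_j\ge R+S=4kmc\ge4kmZ$,
$$\Big|\frac{\rho_j}{r_j+s_j}\Big|\le\frac{2k^3m^2}{4kmZ}=\frac{k^2m}{2Z}\le\frac{n^2}{2Z}.$$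

**Step 3: add the rounding.** We have $|p_j-y_j|\le\frac12\le\frac{n^2K}{2Z}$, as $K\ge Z$. With Step 2,
$$|p_j-K\pi_j|\le\frac{n^2K}{2Z}+\frac{n^2K}{2Z}=\theta. \tag{5}$$
Since $\theta<K$ and $k-1\le\pi_j\le k$, we get $0<p_j\le(k+1)K\le nK$, the last because $n\ge2k-1\ge k+1$.

**Step 4: bound $H$.** The total step lengths are $\sum_i\delta_i=R+m$ and $\sum_e\eta_e=(S+1)+(kq-1)+(D-kq)=S+D$. Also $r_j\le R+m$ and $s_j\le S+D$. Finally, by $q\le m$,
$$H=4km(2(k-1)q-1)Z+4mZ+m\le8k(k-1)m^2Z-4(k-1)mZ+m\le8k(k-1)m^2Z\le2n^2Z, \tag{6}$$
because $n^2=(4k^2-4k+1)m^2\ge4k(k-1)m^2$. $\square$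

**Size of the numbers.** All numbers are positive integers with $p_j\le nK=512n^{13}$ and $w_j^T,w_j^E\le nK\cdot H\le2^{15}n^{23}$, and $d=p(N)\le n^2K$. So all are polynomially bounded in $n$, and the instance is computable in polynomial time.

## 8. Threshold, correctness, and the proof of Theorem 1

Two estimates come first. They bound the two errors of Section 6, Step 5.

**Step 1: the linear part is small.** By the definitions of $\beta_j$ and $y_j$, $\beta_j=\frac12(r_j+s_j)(p_j-y_j)$, so $|\beta_j|\le H/4$. Therefore, by Lemma 3 and $n^4Z=K/16$,
$$\Big|\sum_jx_jp_j\beta_j\Big|\le n\cdot nK\cdot\tfrac H4\le\tfrac12n^4KZ=\tfrac{K^2}{32}. \tag{7}$$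

**Step 2: true sums are near ideal sums.** Recall that $\hat U_i,\hat V_e$ use $K\pi_j$ in place of $p_j$. By (5),
$$|U_i-\hat U_i|\le n\theta,\qquad|V_e-\hat V_e|\le n\theta,\qquad n\theta=\frac K{32n^5}\le\frac K2. \tag{8}$$

Let $Y=\lfloor C_0+K^2/16\rfloor$. It is computable in polynomial time. It is polynomially bounded: since $U_i^*,V_e^*\le Khm\le n^2K$ and $\Gamma_e\le Hn^2K$, we have $|C_0|\le\frac12H(n^2K)^2+n\cdot nK\cdot Hn^2K+\frac12n(nK)^2H$. Since $f(A)$ is an integer, $f(A)\le Y$ if and only if $f(A)\le C_0+K^2/16$.

**Step 3: an exact cover gives a cheap schedule.** Let $I$ be an exact cover and let $A$ be the set from Lemma 2. Then $\hat U_i=U_i^*$ and $\hat V_e=V_e^*$ for all $i,e$, so by (8) $|a_i|,|b_e|\le n\theta$. By (6),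
$$\tfrac12\sum_i\delta_ia_i^2+\tfrac12\sum_e\eta_eb_e^2\le\tfrac12H(n\theta)^2\le n^2Z\cdot n^2\cdot\frac{n^4K^2}{Z^2}=\frac{n^8K^2}Z=\frac{K^2}{32}.$$
With (3) and (7), $f(A)\le C_0+K^2/32+K^2/32=C_0+K^2/16$. By Lemma 1 some schedule has cost $f(A)\le Y$.

**Step 4: a cheap schedule gives an exact cover.** Suppose some schedule has cost at most $Y$. By Lemma 1 there is $A$ with $f(A)\le C_0+K^2/16$. All $\hat U_i-U_i^*$ and $\hat V_e-V_e^*$ are integer multiples of $K$. If one of them were nonzero, then by (8) the corresponding $|a_i|$ or $|b_e|$ would be at least $K-K/2=K/2$. As all $\delta_i,\eta_e\ge1$, (3) and (7) would give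
$$f(A)\ge C_0+\tfrac12\cdot\tfrac{K^2}4-\tfrac{K^2}{32}=C_0+\tfrac{3K^2}{32}>C_0+\tfrac{K^2}{16},$$
a contradiction. So all ideal sums equal their targets, hence $A$ satisfies the conditions of Lemma 2, and there is an exact cover.

**Proof of Theorem 1.** The decision problem is in NP by Lemma 1. Take $k=3$. Instances of X3C with an uncovered element are mapped to a fixed no-instance, for example a single job with $Y=-1$. On all others, Steps 3 and 4 show that the construction is a correct polynomial transformation from X3C, and all numbers in it are bounded by a polynomial in $n$. So the decision problem is strongly NP-complete, and the optimization problem is NP-hard in the strong sense. $\blacksquare$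

In particular, a pseudopolynomial algorithm would solve X3C in polynomial time.

## 9. Almost equal processing times and weights

So far $k=3$ would have sufficed. The free parameter $k$ pays off now: small and big jobs have sizes near $(k-1)K$ and $kK$, and their quotient tends to $1$ as $k$ grows.

**Proof of Theorem 2.** Fix $\varepsilon\in(0,1]$, let $k=2+\lceil8/\varepsilon\rceil$ and $t=k-2\ge8/\varepsilon$. Use the reduction from X$k$C with this fixed $k$. X$k$C is NP-complete, and Sections 5 to 8 hold for every fixed $k\ge3$. (An instance with an uncovered element is mapped to one job with $p_1=1$, $w_1^T=\lceil1/\varepsilon\rceil$, $w_1^E=w_1^T+1$ and $Y=-1$, which has the required form.) It remains to check the three properties.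

**Step 1: processing times.** By (5) and $\theta\le K$,
$$\frac{p_{\max}}{p_{\min}}\le\frac{kK+\theta}{(k-1)K-\theta}\le\frac{k+1}{k-2}=1+\frac3t\le1+\varepsilon .$$

**Step 2: tardiness weights are smaller.** Since $S-R=2c\ge2Z>m$, we have $r_j\le R+m<S+1\le s_j$, so $w_j^T=p_jr_j<p_js_j=w_j^E$ for all $j$.

**Step 3: all weights are close.** All ratios $r_j,s_j$ lie in $[R,S+D]$. As $q\ge1$,
$$D=4mZ=\frac{4mc}{2(k-1)q-1}\le\frac{4mc}{2k-3}.$$
Using $\frac1{2km-1}\le\frac1{2k-1}$ and $\frac m{2km-1}\le\frac1{2k-1}$ (the latter because $(2k-1)m\le2km-1$),
$$\frac{S+D}R=1+\frac{2c+D}{(2km-1)c}\le1+\frac2{2k-1}+\frac4{(2k-3)(2k-1)}=1+\frac2{2k-3}\le1+\frac1t .$$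
Every weight is a processing time multiplied by a ratio. So the largest weight is at most
$$\Big(1+\frac3t\Big)\Big(1+\frac1t\Big)=1+\frac4t+\frac3{t^2}\le1+\frac7t\le1+\varepsilon$$
times the smallest.

**Step 4: no FPTAS on these instances.** The aim is to turn an FPTAS into an exact algorithm by choosing a fine accuracy. The optimal value is an integer: by Lemma 1 it is some $f(A)$. It does not exceed $Q:=n\cdot\max_j\{w_j^E,w_j^T\}\cdot P$, because in a schedule of the kind in Lemma 1 each $E_j$ and $T_j$ is at most $P$. An FPTAS with accuracy $1/(Q+1)$ returns a schedule of cost at most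
$$\mathrm{opt}+\frac{\mathrm{opt}}{Q+1}<\mathrm{opt}+1 .$$
This cost need not be an integer, since start times are real, but it is at least $\mathrm{opt}$ by Lemma 1, and so rounding it down gives $\mathrm{opt}$. Since $Q$ is polynomially bounded in $n$ and the largest number, and $d=p(N)$ in the instances of the reduction, this takes pseudopolynomial time. On those instances it takes polynomial time and decides X$k$C, so P = NP. $\blacksquare$
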